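\title{Critical sets of the full $n$-Latin square smaller than $(n-1)^3+1$}

\begin{abstract}
The full $n$-Latin square $L_n$ is the $n\times n$ array in which every cell contains each of the symbols $1,\dots,n$ once. It has been conjectured that its smallest critical set has size $(n-1)^3+1$ for every $n\ge 2$. We show that this fails for every $n\ge 268\,500\,971$, and that it fails by a term quadratic in $n$: the size $\operatorname{scs}(n,n)$ of the smallest critical set satisfies $n^3-7.7n^2<\operatorname{scs}(n,n)\le n^3-(3+\delta)n^2$ for all large $n$, with an absolute constant $\delta>0$. The conjectured value is essentially what a count of unknowns and equations predicts. The construction beats this count because the equation $\sum_k 2^{k-1}\xi_k=0$ has many real solutions but no nonzero solution in $\{-1,0,1\}$. The lower bound is an entropy argument.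
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$. A \emph{$k$-Latin square} of order $n$ is an $n\times n$ array in which each cell contains a multiset of exactly $k$ symbols from $[n]$, and each symbol occurs exactly $k$ times in each row and exactly $k$ times in each column, counted with multiplicity. A \emph{partial} $k$-Latin square is defined in the same way with ``at most $k$'' in place of ``exactly $k$''; its \emph{size} is the total number of symbol occurrences. A partial array $P$ is \emph{contained} in an array $L$ if in every cell the multiset of $P$ is a sub-multiset of the multiset of $L$.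

The \emph{full $n$-Latin square} $L_n$ is the $n$-Latin square of order $n$ in which every cell contains each symbol exactly once. A \emph{defining set} of $L_n$ is a partial $n$-Latin square $D$ contained in $L_n$ such that $L_n$ is the only $n$-Latin square of order $n$ containing $D$. A \emph{critical set} is a defining set that stops being one whenever at least one symbol occurrence is deleted. We write $\operatorname{scs}(n,n)$ for the minimum size of a critical set of $L_n$. It measures how many of the $n^3$ entries of $L_n$ must be revealed before the rest are forced.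

For $n=2$ the number of copies of the symbol $1$ in the top left cell determines the whole square, so there are three $2$-Latin squares of order $2$:
\[
\begin{array}{|c|c|}\hline 12&12\\ \hline 12&12\\ \hline\end{array}\qquad
\begin{array}{|c|c|}\hline 11&22\\ \hline 22&11\\ \hline\end{array}\qquad
\begin{array}{|c|c|}\hline 22&11\\ \hline 11&22\\ \hline\end{array}
\]
Any single entry of $L_2$ lies in one of the last two squares, while the two entries of one cell of $L_2$ lie in neither. Hence $\operatorname{scs}(2,2)=2$. In general it is known that
\begin{equation}\label{eq:known}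
\tfrac12(n^3-2n^2+2n)\le \operatorname{scs}(n,n)\le (n-1)^3+1\qquad(n\ge2),
\end{equation}
and the problem, taken from \cite{CS}, is to decide the conjecture that the upper bound is the truth:
\begin{equation}\label{eq:conj}
\operatorname{scs}(n,n)=(n-1)^3+1\quad\text{for every } n\ge 2 .
\end{equation}
(For $n=1$ the empty array is already critical, so this case is excluded.) We disprove \eqref{eq:conj}.

\begin{theorem}\label{thm:linear}
For every $n\ge 16391\cdot 16381=268\,500\,971$,
\[
\operatorname{scs}(n,n)\le (n-1)^3+1-\Big(\Big\lfloor \frac{n}{16391}\Big\rfloor-16380\Big)<(n-1)^3+1 .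
\]
\end{theorem}

\begin{theorem}\label{thm:quadratic}
There are $\delta>0$ and $n_1$ such that $\operatorname{scs}(n,n)\le n^3-(3+\delta)n^2$ for all $n\ge n_1$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $n\ge2$, $\operatorname{scs}(n,n)>n^3-7.7\,n^2$.
\end{theorem}

Thus $n^3-\operatorname{scs}(n,n)=\Theta(n^2)$. The conjectured value $n^3-3n^2+3n$ has the right order for this defect, but the coefficient $3$ of $n^2$ is wrong. We do not determine the exact coefficient or the smallest counterexample.

Section~\ref{sec:rigid} passes to complements of defining sets and explains where the value $(n-1)^3+1$ comes from. Section~\ref{sec:potentials} introduces potentials, which certify uniqueness and let us enlarge an example from a thin box to the cube. Section~\ref{sec:gadget} reduces the problem in a box with three rows to a problem about pairs of real numbers, which Section~\ref{sec:staircases} solves; this gives Theorem~\ref{thm:linear}. Sections~\ref{sec:quadratic} and~\ref{sec:entropy} prove Theorems~\ref{thm:quadratic} and~\ref{thm:lower}.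

\section{Rigid sets and the count of equations}\label{sec:rigid}

Let $R,C,S$ be finite nonempty sets of rows, columns and symbols. The elements of the \emph{box} $R\times C\times S$ are \emph{triples}, and a \emph{line} is the set of triples obtained by fixing two coordinates, such as $(r,c,\cdot)$.

\begin{definition}
Let $E\subseteq R\times C\times S$. An integer-valued function $T$ on the box is \emph{$E$-admissible} if its sum over every line is $0$, $T\ge-1$ on $E$, and $T\ge0$ off $E$. The set $E$ is \emph{rigid} if $T=0$ is the only $E$-admissible function.
\end{definition}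

An $n$-Latin square of order $n$ is the same as a function $x\colon[n]^3\to\{0,1,2,\dots\}$ with all line sums equal to $n$, where $x(r,c,s)$ is the multiplicity of $s$ in cell $(r,c)$. The square $L_n$ is the constant function $1$, a partial array contained in $L_n$ is a subset $D\subseteq[n]^3$, and $x$ contains $D$ exactly when $x\ge1$ on $D$. Putting $T=x-1$, the squares containing $D$ correspond to the admissible functions for $E=[n]^3\setminus D$. So $D$ is a defining set if and only if its complement is rigid. Every critical set is a defining set, and a defining set of minimum size is critical. Therefore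
\begin{equation}\label{eq:tau}
\operatorname{scs}(n,n)=n^3-\tau(n),\qquad \tau(n)=\max\{|E|: E\subseteq[n]^3 \text{ rigid}\}.
\end{equation}

To compare sets in boxes of different shapes, let
\[
f(x,y,z)=xy+yz+zx-x-y-z,\qquad \operatorname{ex}(E)=|E|-f(|R|,|C|,|S|),
\]
and call $\operatorname{ex}(E)$ the \emph{excess} of $E$ in its box. Since $f(n,n,n)=3n^2-3n=n^3-((n-1)^3+1)$, the conjecture \eqref{eq:conj} says that the largest excess of a rigid set in $[n]^3$ is $0$. Our task is to build rigid sets of positive excess.

The function $f$ counts equations. In an $x\times y\times z$ box the real functions with zero line sums form a space of dimension $(x-1)(y-1)(z-1)$. The dimension is at most this, because the values on the sub-box obtained by removing one row, one column and one symbol determine all other values through the line sums. It is at least this, because the products $\phi(r)\psi(c)\chi(s)$ of three functions of sum zero have zero line sums. Hence the line-sum conditions have rank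
\[
xyz-(x-1)(y-1)(z-1)=f(x,y,z)+1 .
\]
If $\operatorname{ex}(E)\ge2$, there are more unknowns than independent equations, so some nonzero rational function supported on $E$ has zero line sums, and after clearing denominators so does some nonzero integer function $T$. One expects such an $E$ not to be rigid. The next example shows that the natural set of excess $1$ is not rigid either, and excess $0$ becomes the natural guess.

\begin{example}\label{ex:faces}
Let $n\ge2$ and let $F\subseteq[n]^3$ be the set of triples with at least one coordinate equal to $n$. Then $|F|=n^3-(n-1)^3$, so $\operatorname{ex}(F)=1$, and no nonzero function supported on $F$ has zero line sums, since the values on $[n-1]^3$ determine the rest. Still $F$ is not rigid. Let $T$ vanish outside $\{1,n\}^3$ and equal $(-1)^{e}$ at a triple of $\{1,n\}^3$ with $e$ coordinates equal to $n$. Its line sums vanish, and its negative values are $-1$ and occur where $e$ is odd, hence in $F$.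
\end{example}

There are thus two obstacles to a rigid set of large excess. First, an admissible function may be positive outside $E$, as in Example~\ref{ex:faces}; potentials will exclude this. Second, the nonzero integer solutions supported on $E$ cannot be avoided. The only way out is that each of them takes a value $\le-2$ and so fails to be admissible. This is the gap in the heuristic, and the construction exploits it.

\section{Potentials and extension}\label{sec:potentials}

A \emph{potential} on $R\times C\times S$ is a real function of the form
\[
w(r,c,s)=\alpha(r,c)+\beta(r,s)+\gamma(c,s).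
\]
It is a linear combination of indicator functions of lines, so $\sum wT=0$ whenever $T$ has zero line sums. Write $Z(w)$ for the zero set of $w$.

\begin{lemma}\label{lem:potential}
If $w\ge0$ is a potential and $E\subseteq Z(w)$, then every $E$-admissible function $T$ vanishes outside $Z(w)$.
\end{lemma}

\begin{proof}
As $w=0$ on $E$, we have $0=\sum wT=\sum_{\text{triples not in }E}wT$. Off $E$ both $w$ and $T$ are nonnegative, so every term is $0$.
\end{proof}

Call $E$ \emph{certified} if it is rigid and $E\subseteq Z(w)$ for some potential $w\ge0$. Our examples will live in boxes with few rows, and they must be carried to the cube without losing their excess. A new row raises $f$ by $|C|+|S|-1$, which is the number of triples in a cross $\{c=c_0\}\cup\{s=s_0\}$ within that row. So we give every new row such a cross, and pay with one old line. Here and below $\mathbf 1[\cdot]$ is $1$ if the condition in brackets holds and $0$ otherwise.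

\begin{lemma}[Extension]\label{lem:extension}
Let $E\subseteq R\times C\times S$ be certified, let $(c_0,s_0)\in C\times S$, and let $R^+$ be a finite set disjoint from $R$. Let $E'$ arise from $E$ by deleting the triples on the line $\ell=(\cdot,c_0,s_0)$ and adding, for every $r\in R^+$, all triples $(r,c_0,s)$ with $s\in S$ and $(r,c,s_0)$ with $c\in C$. Then $E'$ is certified in $(R\cup R^+)\times C\times S$, and $\operatorname{ex}(E')=\operatorname{ex}(E)-|E\cap\ell|$. The same holds with the three coordinates permuted.
\end{lemma}

\begin{proof}
Let $w=\alpha+\beta+\gamma\ge0$ certify $E$. For a constant $K>0$ put $\gamma'(c,s)=\gamma(c,s)+K\,\mathbf 1[(c,s)=(c_0,s_0)]$ and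
\[
w'(r,c,s)=\begin{cases}\alpha(r,c)+\beta(r,s)+\gamma'(c,s),& r\in R,\\ \gamma'(c,s)-\gamma'(c,s_0)-\gamma'(c_0,s)+\gamma'(c_0,s_0),& r\in R^+.\end{cases}
\]
In both cases $w'$ is $\gamma'(c,s)$ plus a function of $(r,c)$ plus a function of $(r,s)$, so $w'$ is a potential. For $r\in R$ it equals $w+K\,\mathbf 1[(c,s)=(c_0,s_0)]$, which is nonnegative and vanishes on $E\setminus\ell$. For $r\in R^+$ it vanishes if $c=c_0$ or $s=s_0$; otherwise it equals $K+\gamma(c,s)-\gamma(c,s_0)-\gamma(c_0,s)+\gamma(c_0,s_0)$, which is positive once $K>4\max|\gamma|$. So $w'\ge0$ and $E'\subseteq Z(w')$.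

Let $T$ be $E'$-admissible and $r\in R^+$. By Lemma~\ref{lem:potential}, $T(r,c,s)=0$ if $c\ne c_0$ and $s\ne s_0$. The lines $(r,c,\cdot)$ with $c\ne c_0$ give $T(r,c,s_0)=0$, the lines $(r,\cdot,s)$ with $s\ne s_0$ give $T(r,c_0,s)=0$, and then the line $(r,c_0,\cdot)$ gives $T(r,c_0,s_0)=0$. So $T$ is supported on $R\times C\times S$ and has zero line sums there. It is $\ge-1$ on $E\setminus\ell$ and $\ge0$ elsewhere, hence $E$-admissible, and $T=0$. Finally, $|R^+|(|C|+|S|-1)$ triples were added and $f$ grew by the same amount. The definitions are symmetric in the three coordinates, which gives the last sentence.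
\end{proof}

\begin{example}\label{ex:upper}
The whole box $E=[n]\times[n]\times\{n\}$ is rigid, since its lines $(r,c,\cdot)$ are single triples, and it is certified by $w=0$. Its excess is $n^2-f(n,n,1)=1$. Add the symbols $1,\dots,n-1$ using the line $(n,n,\cdot)$. The result is $F\setminus\{(n,n,n)\}$, with $F$ as in Example~\ref{ex:faces}; it is rigid of excess $0$. This recovers the upper bound in \eqref{eq:known}, with defining set $[n-1]^3\cup\{(n,n,n)\}$. Without the deletion we would obtain $F$, which is not rigid, so the deletion in Lemma~\ref{lem:extension} cannot be dropped.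
\end{example}

Each extension costs the triples of $E$ on one line. One sparse line suffices to start, because a new row supplies sparse lines in the other two directions.

\begin{lemma}\label{lem:cube}
Let $E\subseteq R\times C\times S$ be certified, with $|R|<n$ and $2\le|C|,|S|\le n$, and suppose that some line $(\cdot,c_0,s_0)$ contains at most one triple of $E$. Then $[n]^3$ contains a rigid set of excess at least $\operatorname{ex}(E)-3$.
\end{lemma}

\begin{proof}
Extend the rows to $n$ rows using $(\cdot,c_0,s_0)$; the excess drops by at most $1$. As $|R|<n$, there is a new row $\rho$, and its triples are $(\rho,c_0,s)$ and $(\rho,c,s_0)$. Choose $s_1\ne s_0$ in $S$ and $c_1\ne c_0$ in $C$, which is possible as $|S|,|C|\ge2$. The line $(\rho,\cdot,s_1)$ contains only the triple $(\rho,c_0,s_1)$. If $|C|<n$, extend the columns to $n$ using this line, at a cost of $1$. This step deletes $(\rho,c_0,s_1)$ and adds triples only in new columns, so the line $(\rho,c_1,\cdot)$ still contains only $(\rho,c_1,s_0)$. If $|S|<n$, extend the symbols to $n$ using this line, again at a cost of $1$.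
\end{proof}

It is now enough to find a certified set of excess at least $4$, in a box of any shape, with one sparse line.

\section{A gadget with three rows}\label{sec:gadget}

Consider a box with $3$ rows, $b$ columns and $m$ symbols, where
\[
f(3,b,m)=m(b+2)+2b-3 .
\]
For a fixed symbol, the triples of $E$ with that symbol are the edges of a bipartite graph on the $3$ rows and $b$ columns. A forest on these vertices has at most $b+2$ edges, so $f$ charges each symbol the price of a spanning tree, and charges $2b-3$ once. If every symbol carries $b+3$ triples, the excess is $m-2b+3$, which is positive when $m$ is a little larger than $2b$. The extra edge creates a cycle, and hence one free parameter $\lambda_s$ for each symbol $s$. Only the lines $(i,j,\cdot)$, which run across the symbols, constrain these parameters. The following construction realizes this picture as the zero set of a potential, with a hexagon as the cycle.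

Let $A\subset\mathbb R$ be finite and let $\mathcal F$ be a nonempty family of $2$-element subsets of $A$. We write a member of $\mathcal F$ as $s=\{p<q\}$, and put $\Lambda=\{p+q:\{p<q\}\in\mathcal F\}$.

\begin{definition}
The family $\mathcal F$ is \emph{dissociated} if $\lambda=0$ is the only function $\lambda\colon\mathcal F\to\{-1,0,1\}$ with
\begin{equation}\label{eq:diss}
\sum_{\min s=a}\lambda_s=0,\qquad \sum_{\max s=a}\lambda_s=0\quad(a\in A),\qquad \sum_{p+q=\sigma}\lambda_s=0\quad(\sigma\in\Lambda).
\end{equation}
\end{definition}

If $\{p<q\}$ is drawn as the point $(p,q)$ of the plane, \eqref{eq:diss} asks for zero sums on vertical lines, horizontal lines, and lines of slope $-1$. Let $J=A\sqcup\Lambda$ be the disjoint union (a number lying in both sets gives two columns), $b=|J|$ and $m=|\mathcal F|$.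

\begin{proposition}\label{prop:gadget}
If $\mathcal F$ is dissociated, there is a potential $w_0\ge0$ on $\{1,2,3\}\times J\times\mathcal F$ such that $E_0=Z(w_0)$ is rigid, $|E_0|=bm+3m$, and $\operatorname{ex}(E_0)=m-2b+3$. For $s=\{p<q\}$, the line $(\cdot,j,s)$ contains two triples of $E_0$ if $j$ is one of the three columns $p\in A$, $q\in A$, $p+q\in\Lambda$, and exactly one triple otherwise.
\end{proposition}

\begin{proof}
If $v(i,j,s)$ is a function of $(i,j)$ plus a function of $(i,s)$, then
\[
w_0(i,j,s)=v(i,j,s)-\min_{i'}v(i',j,s)
\]
is a nonnegative potential, and its zeros on the line $(\cdot,j,s)$ are the rows where the minimum is attained. We want exactly three ties for each $s$. Fix $K>\max A$, and for $s=\{p<q\}$, $a\in A$, $\sigma\in\Lambda$ put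
\[
\big(v(i,a,s)\big)_{i=1,2,3}=(q-a,\;a-p,\;0),\qquad \big(v(i,\sigma,s)\big)_{i=1,2,3}=(q,\;\sigma-p,\;K).
\]
This has the required form: the part depending on $(i,s)$ is $(q,-p,0)$, and the part depending on $(i,j)$ is $(-a,a,0)$ or $(0,\sigma,K)$. In column $a$, the first entry is negative exactly when $a>q$ and the second exactly when $a<p$; these cases exclude each other, and in the remaining range $p\le a\le q$ the minimum is $0$, attained by row $3$ and also by row $2$ if $a=p$ and by row $1$ if $a=q$. In column $\sigma$, row $3$ never attains the minimum because $K>q$, and $q<\sigma-p$ is equivalent to $\sigma>p+q$. So the triples of $E_0$ with symbol $s$ occupy the nonblank positions of the following table, whose entries are explained below.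
\[
\begin{array}{c|ccccc|ccc}
 & a<p & a=p & p<a<q & a=q & a>q & \sigma<p+q & \sigma=p+q & \sigma>p+q\\ \hline
i=1 & & & & \lambda_s & 0 & & -\lambda_s & 0\\
i=2 & 0 & -\lambda_s & & & & 0 & \lambda_s & \\
i=3 & & \lambda_s & 0 & -\lambda_s & & & &
\end{array}
\]
This proves the last assertion and $|E_0|=m(b+3)$, and the excess follows from the formula for $f(3,b,m)$.

Let $T$ be $E_0$-admissible. By Lemma~\ref{lem:potential} it is supported on $E_0$, so it vanishes on each line $(\cdot,j,s)$ with a single triple of $E_0$. For each $s$ six triples remain. Put $\lambda_s=T(1,q,s)$. The lines $(1,\cdot,s)$, $(\cdot,p+q,s)$, $(2,\cdot,s)$, $(\cdot,p,s)$ and $(\cdot,q,s)$ each contain two of the six, and give in turn the values shown in the table. Both $\lambda_s$ and $-\lambda_s$ are values of $T$, so $T\ge-1$ gives $\lambda_s\in\{-1,0,1\}$. The sums of $T$ over the lines $(2,a,\cdot)$, $(1,a,\cdot)$ and $(1,\sigma,\cdot)$ are, up to sign, the three sums in \eqref{eq:diss}. Since $\mathcal F$ is dissociated, $\lambda=0$ and $T=0$.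
\end{proof}

\begin{remark}\label{rem:converse}
Conversely, every real solution $\lambda$ of \eqref{eq:diss} gives, through the table, a function supported on $E_0$ with zero line sums: the sum over $(2,\sigma,\cdot)$ is the third sum in \eqref{eq:diss}, and the sum over $(3,a,\cdot)$ is the first minus the second. So $E_0$ is rigid if and only if $\mathcal F$ is dissociated.
\end{remark}

We need a dissociated family with $m>2b=2|A|+2|\Lambda|$. The system \eqref{eq:diss} has $m$ unknowns and only $2|A|+|\Lambda|$ equations, so it will have nonzero real solutions, and only the restriction to $\{-1,0,1\}$ can remove them.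

\section{Staircases and a dissociated family}\label{sec:staircases}

\subsection{The base configuration}

In the planar picture, a closed path of alternately horizontal and vertical steps supports one solution of the horizontal and vertical conditions: the values $\xi,-\xi,\xi,\dots$ at successive corners. Each such loop adds a free parameter, and each line of slope $-1$ that meets the configuration costs a column. So we want many loops whose corners lie on few such lines, and we want one of these lines to impose a condition strong enough to kill all parameters in $\{-1,0,1\}$. A staircase with $2^{k-1}$ corners on the line $x+y=0$, all of the same sign, enters that condition with weight $2^{k-1}$.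

Let $N\ge2$, $M=2^N-1$ and $\theta=\sqrt2$. Partition $\{0,\dots,M-1\}$ into consecutive intervals $I_1,\dots,I_N$, in this order, with $|I_k|=2^{k-1}$, and let $l_k,r_k$ be the first and last elements of $I_k$; thus $r_k+1=l_{k+1}$. Let $\Gamma\subset\mathbb R^2$ consist of the points
\[
\begin{array}{lll}
\mathsf a_i=(i,-i), & \mathsf c_i=(\theta+i,\theta-i) & (0\le i\le M-1),\\
\mathsf b_i=(i+1,-i) & & (0\le i\le M-2),\\
\mathsf d_i=(\theta+i,\theta-i-1) & & (i,\,i+1 \text{ in the same interval}),\\
\mathsf g_k=(l_k,\theta-l_k), & \mathsf e_k=(\theta+r_k,-r_k) & (1\le k\le N).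
\end{array}
\]
Then $|\Gamma|=2M+(M-1)+(M-N)+2N=4M-1+N$. The set of $x$-coordinates is $P=\{i,\ \theta+i:0\le i\le M-1\}$, of size $2M$, and the set of $y$-coordinates is the translate $P-(M-1)$. The sum $x+y$ takes five values: $0$ on the $\mathsf a_i$, $1$ on the $\mathsf b_i$, $\theta$ on the $\mathsf g_k$ and $\mathsf e_k$, $2\theta-1$ on the $\mathsf d_i$, and $2\theta$ on the $\mathsf c_i$.

The points $\mathsf b_{r_1},\dots,\mathsf b_{r_{N-1}}$ are called \emph{links}. The $k$th \emph{loop} is the cyclic sequence
\[
\mathsf a_{l},\mathsf b_{l},\mathsf a_{l+1},\dots,\mathsf b_{r-1},\mathsf a_{r},\ \mathsf e_k,\ \mathsf c_{r},\mathsf d_{r-1},\mathsf c_{r-1},\dots,\mathsf d_{l},\mathsf c_{l},\ \mathsf g_k\qquad(l=l_k,\ r=r_k).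
\]
Its points $\mathsf a_i,\mathsf c_i$ are \emph{positive} and the others \emph{negative}, so signs alternate along it. The loops and the links partition $\Gamma$. Figure~\ref{fig:gamma} shows the case $N=2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[dashed,gray] (-0.4,0.4)--(2.4,-2.4);
\draw (0,0)--(1.414,0)--(1.414,1.414)--(0,1.414)--cycle;
\draw (1,-1)--(2,-1)--(2,-2)--(3.414,-2)--(3.414,-0.586)--(2.414,-0.586)--(2.414,0.414)--(1,0.414)--cycle;
\fill (0,0) circle (0.05) node[below left] {$\mathsf a_0$};
\fill (1,-1) circle (0.05) node[below left] {$\mathsf a_1$};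
\fill (2,-2) circle (0.05) node[below left] {$\mathsf a_2$};
\fill (1.414,1.414) circle (0.05) node[above right] {$\mathsf c_0$};
\fill (2.414,0.414) circle (0.05) node[above right] {$\mathsf c_1$};
\fill (3.414,-0.586) circle (0.05) node[above right] {$\mathsf c_2$};
\draw[fill=white] (0,1.414) circle (0.05) node[above left] {$\mathsf g_1$};
\draw[fill=white] (1.414,0) circle (0.05) node[below right] {$\mathsf e_1$};
\draw[fill=white] (1,0.414) circle (0.05) node[above left] {$\mathsf g_2$};
\draw[fill=white] (2,-1) circle (0.05) node[above right] {$\mathsf b_1$};
\draw[fill=white] (2.414,-0.586) circle (0.05) node[above right] {$\mathsf d_1$};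
\draw[fill=white] (3.414,-2) circle (0.05) node[below right] {$\mathsf e_2$};
\draw[fill=gray] (0.95,-0.05) rectangle (1.05,0.05);
\node[below left] at (1,0) {$\mathsf b_0$};
\end{tikzpicture}
\caption{The $13$ points of $\Gamma$ for $N=2$. They form a loop with $4$ corners, a loop with $8$ corners, and the link $\mathsf b_0$ (gray square), which lies on a horizontal side of the first loop and a vertical side of the second. Positive corners are black and negative corners white. The dashed line $x+y=0$ contains one corner of the first loop and two of the second, all positive.}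
\label{fig:gamma}
\end{figure}

\begin{lemma}\label{lem:loops}
A function $\lambda\colon\Gamma\to\mathbb R$ has zero sum on every vertical and every horizontal line if and only if it vanishes on the links and there are $\xi_1,\dots,\xi_N$ such that $\lambda=\xi_k$ on the positive and $\lambda=-\xi_k$ on the negative points of the $k$th loop.
\end{lemma}

\begin{proof}
Since $\theta$ is not an integer, the lines meeting $\Gamma$ and their points are as follows, for $i\in I_k$.
\[
\begin{array}{l|l|l|l}
\text{line} & \text{positive point} & \text{negative point} & \text{link}\\ \hline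
x=i & \mathsf a_i & \mathsf b_{i-1}\ (i\ne l_k),\quad \mathsf g_k\ (i=l_k) & \mathsf b_{r_{k-1}}\ (i=l_k,\ k\ge2)\\
y=-i & \mathsf a_i & \mathsf b_{i}\ (i\ne r_k),\quad \mathsf e_k\ (i=r_k) & \mathsf b_{r_k}\ (i=r_k,\ k\le N-1)\\
x=\theta+i & \mathsf c_i & \mathsf d_{i}\ (i\ne r_k),\quad \mathsf e_k\ (i=r_k) & \\
y=\theta-i & \mathsf c_i & \mathsf d_{i-1}\ (i\ne l_k),\quad \mathsf g_k\ (i=l_k) &
\end{array}
\]
Say that these lines, for $i\in I_k$, belong to the $k$th loop. Each contains exactly one positive and one negative point, both of the $k$th loop, and the pairs so obtained are precisely the consecutive pairs of the loop. The ``if'' direction follows.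

Conversely, let all line sums vanish. Let $\mu_k=\lambda(\mathsf b_{r_k})$ for $1\le k\le N-1$ and $\mu_0=\mu_N=0$. Add the sums over the vertical lines of the $k$th loop and subtract those over its horizontal lines. Each point of the loop is counted once with each sign, and what remains is $\mu_{k-1}-\mu_k=0$. As $\mu_0=0$, all links carry the value $0$. Then consecutive points of a loop carry opposite values, which is the claim.
\end{proof}

For $\lambda$ as in Lemma~\ref{lem:loops}, the sums over the five lines of slope $-1$ are
\[
\sum_k2^{k-1}\xi_k\ \ (x+y=0\text{ or }2\theta),\quad -\sum_k(2^{k-1}-1)\xi_k\ \ (x+y=1\text{ or }2\theta-1),\quad -2\sum_k\xi_k\ \ (x+y=\theta).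
\]
They all vanish if and only if
\begin{equation}\label{eq:xi}
\sum_k2^{k-1}\xi_k=0\qquad\text{and}\qquad\sum_k\xi_k=0,
\end{equation}
so the real solutions form a space of dimension $N-2$.

\begin{example}\label{ex:three}
The mechanism first appears for $N=3$, where $\Gamma$ has $30$ points and loops with $4$, $8$ and $16$ corners. The equations $\xi_1+2\xi_2+4\xi_3=0$ and $\xi_1+\xi_2+\xi_3=0$ have as solutions the multiples of $(2,-3,1)$. So there is a nonzero integer function on $\Gamma$ with zero sums in all three directions, but every such function takes both a value $\ge3$ and a value $\le-3$ on the second loop. None takes values in $\{-1,0,1\}$. By Remark~\ref{rem:converse}, the gadget built from this configuration (the case $h=1$ below) supports nonzero integer functions with zero line sums and is nevertheless rigid.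
\end{example}

\begin{lemma}\label{lem:base}
If $\lambda\colon\Gamma\to\{-1,0,1\}$ has zero sum on every vertical line, every horizontal line and the line $x+y=0$, then $\lambda=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:loops}, $\lambda$ is given by $\xi_1,\dots,\xi_N\in\{-1,0,1\}$, and the line $x+y=0$ gives $\sum_k2^{k-1}\xi_k=0$. If some $\xi_k$ were nonzero, then for the largest such $k$ we would have $2^{k-1}\le\sum_{k'<k}2^{k'-1}=2^{k-1}-1$, which is absurd.
\end{proof}

\begin{remark}
The choice $\theta=\frac12$ would reduce the five sums to three, but it destroys the argument. The $\mathsf d_i$ then join the $\mathsf a_i$ on $x+y=0$ and the $\mathsf c_i$ join the $\mathsf b_i$ on $x+y=1$, every condition reduces to $\sum_k\xi_k=0$, and $\xi=(1,-1,0,\dots,0)$ is a solution.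
\end{remark}

\subsection{Stacking}

A single copy of $\Gamma$ has about $4M$ points and needs $4M$ elements of $A$, so $m$ is close to $b$ rather than $2b$. The waste is visible in \eqref{eq:diss}: each $a\in A$ carries two separate conditions, one as a minimum and one as a maximum, and a single copy uses only one of them. We therefore stack copies so that the maxima of one copy are the minima of the next.

\begin{proposition}\label{prop:stack}
For all $N\ge2$ and $h\ge1$ there is a dissociated family with
\[
b=2M(h+1)+5h,\qquad m=(4M-1+N)h,\qquad m-2b=(N-11)h-4M .
\]
\end{proposition}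

\begin{proof}
For $0\le t\le h$ let $A_t=2Mt+P$, and let $A=\bigcup_tA_t$. Since $P\subset[0,M+1)$ and $M+1\le2M$, we have $\max A_t<\min A_{t+1}$. For $0\le t<h$ let
\[
\mathcal F_t=\big\{\{2Mt+x,\ 2M(t+1)+M-1+y\}:(x,y)\in\Gamma\big\},\qquad \mathcal F=\textstyle\bigcup_t\mathcal F_t .
\]
As $M-1+y\in P$, each pair in $\mathcal F_t$ has its minimum in $A_t$ and its maximum in $A_{t+1}$, and the pair determines $t$ and $(x,y)$. Its sum is $2M(2t+1)+M-1+(x+y)$ with $0\le x+y<3<4M$, so $\mathcal F_t$ produces five sums and different $t$ produce different sums. This gives $|A|=2M(h+1)$, $|\Lambda|=5h$ and $m=h|\Gamma|$.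

Each condition in \eqref{eq:diss} involves a single $\mathcal F_t$: the one with $a\in A_t$, with $a\in A_{t+1}$, or with $\sigma$ among its five sums, respectively. For a fixed $t$ the conditions say that $\lambda$, read as a function on $\Gamma$, has zero sums on vertical lines, horizontal lines and lines of slope $-1$. Lemma~\ref{lem:base} gives $\lambda=0$ on each $\mathcal F_t$.
\end{proof}

Each layer changes $m-2b$ by $N-11$, so we take the smallest value that gains, $N=12$. Then $M=4095$ and
\begin{equation}\label{eq:params}
b=8195\,h+8190,\qquad m=16391\,h,\qquad m-2b=h-16380 .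
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $n\ge16391\cdot16381$ and $h=\lfloor n/16391\rfloor\ge16381$. Let $E_0$ be the certified set of Proposition~\ref{prop:gadget} for the family with parameters \eqref{eq:params}. Then $m=16391h\le n$ and $b=8195h+8190\le16391h\le n$, and since $b>3$ some line $(\cdot,j,s)$ contains exactly one triple of $E_0$. Lemma~\ref{lem:cube} gives a rigid set in $[n]^3$ of excess at least $(m-2b+3)-3=h-16380\ge1$. Hence $\tau(n)\ge3n^2-3n+h-16380$, and \eqref{eq:tau} gives $\operatorname{scs}(n,n)\le(n-1)^3+1-(h-16380)$.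
\end{proof}

\section{Quadratic excess}\label{sec:quadratic}

The gain in Theorem~\ref{thm:linear} is linear in $n$ because the gadget uses only three rows. To gain a multiple of $n^2$ we fix one gadget and use about $n^2$ copies of it. From now on $h=16383$ in \eqref{eq:params}, so that $b$ and $m$ are absolute constants with $m-2b=3$, and $w_0$ and $E_0=Z(w_0)\subset\{1,2,3\}\times J\times\mathcal F$ are as in Proposition~\ref{prop:gadget}.

Group rows, columns and symbols into blocks with integer indices $t,u,v$, and place a copy of $E_0$ wherever $v=t+u$. Two indices determine the third, so no line meets two copies. Two difficulties arise. First, $f$ is the number of lines minus a term linear in the sides of the box, and this term is negligible when shared among quadratically many copies. A copy has $bm+3m$ triples but its block meets $3b+bm+3m$ lines, a loss of $3b$. We repair this by adding $b+m-2$ triples per copy in the adjacent blocks $v=t+u\pm1$, for a net gain of $m-2b-2=1$; this is why we need $m-2b\ge3$. Second, the indices range over intervals, so some pairs of indices belong to no copy. For pairs $(t,u)$ we fill the corresponding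 lines using two extra symbols. For pairs $(u,v)$ we accept the loss and choose the ranges so that such pairs are few.

\subsection{A tilted quadratic}

All these triples must be zeros of one nonnegative potential. With $d=t+u-v$, the function $\eta d^2+w_0$ vanishes exactly on the copies. To create zeros at $d=\pm1$ we add a term $dG$ with $G$ a sum of functions of one coordinate. A zero at $d=-1$ needs $G\ge\eta$ and a zero at $d=1$ needs $G\le-\eta$, so we let $G$ be near $\eta$ in one column $j^*$ and near $-\eta$ in the others. Fix $j^*\in J$ and $s^*\in\mathcal F$.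

\begin{lemma}\label{lem:tilt}
There are $\eta>0$ and a function $G(i,j,s)=X_i+Y_j+\Theta_s$ such that $\eta d^2+d\,G(i,j,s)+w_0(i,j,s)\ge0$ for all $d\in\mathbb Z$ and all $(i,j,s)$, with equality exactly when
\begin{itemize}
\item $d=0$ and $(i,j,s)\in E_0$, or
\item $d=-1$, $i=1$, $j=j^*$ and $s\ne s^*$, or
\item $d=1$, $i=2$, $j\ne j^*$ and $s=s^*$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\omega=\max w_0$, $\kappa=\omega+1$, $\eta=8\kappa$. Put $(X_1,X_2,X_3)=(\kappa,-\kappa,0)$ and
\[
Y_j=\begin{cases}2\eta,& j=j^*,\\ 6\kappa-w_0(2,j,s^*),& j\ne j^*,\end{cases}\qquad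
\Theta_s=\begin{cases}-\eta-5\kappa,& s=s^*,\\ -\eta-\kappa+w_0(1,j^*,s),& s\ne s^*.\end{cases}
\]
Using $0\le w_0\le\omega$ and $|X_i|\le\kappa$ we obtain four cases.
\[
\begin{array}{c|l|l|l}
\text{case} & & G(i,j,s) & \text{range}\\ \hline
1 & j=j^*,\ s\ne s^* & \eta+X_i-\kappa+w_0(1,j^*,s) & [\eta-2\kappa,\ \eta+\omega]\\
2 & j=j^*,\ s=s^* & \eta+X_i-5\kappa & [\eta-6\kappa,\ \eta-4\kappa]\\
3 & j\ne j^*,\ s=s^* & -\eta+X_i+\kappa-w_0(2,j,s^*) & [-\eta-\omega,\ -\eta+2\kappa]\\
4 & j\ne j^*,\ s\ne s^* & -\eta+X_i+5\kappa-w_0(2,j,s^*)+w_0(1,j^*,s) & [-\eta+4\kappa-\omega,\ -\eta+6\kappa+\omega]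
\end{array}
\]
For $d=0$ the expression is $w_0$. For $d=-1$ it is $\eta-G+w_0$, which is positive in cases 2, 3, 4 because $G<\eta$ there. In case 1 it equals $w_0(i,j^*,s)-w_0(1,j^*,s)+\kappa-X_i$, which is $0$ for $i=1$ and at least $\kappa-\omega=1$ for $i=2,3$, where $X_i\le0$. For $d=1$ it is $\eta+G+w_0$, which is positive in cases 1, 2, 4 because $G>-\eta$ there. In case 3 it equals $w_0(i,j,s^*)-w_0(2,j,s^*)+\kappa+X_i$, which is $0$ for $i=2$ and at least $1$ for $i=1,3$, where $X_i\ge0$. Finally $|G|\le\eta+\omega<2\eta$ in all cases, so for $|d|\ge2$ we have $\eta d^2+dG\ge|d|(2\eta-|G|)>0$.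
\end{proof}

\subsection{The box and its potential}

Let $B,V\ge1$ be integers. The rows are the pairs $(t,i)$ with $1\le t\le B$, $i\in\{1,2,3\}$. The columns are the pairs $(u,j)$ with $1-B\le u\le V-1$, $j\in J$. The symbols are the \emph{ordinary} symbols $(v,s)$ with $1\le v\le V$, $s\in\mathcal F$, and two further symbols $\ominus$ and $\oplus$. The box has sides $3B$, $b(B+V-1)$ and $mV+2$. Write $y=t+u$ and, for ordinary symbols, $d=y-v$.

On triples with an ordinary symbol let $W=\eta d^2+dG(i,j,s)+w_0(i,j,s)$. Both $d$ and $G$ are sums of a function of the row, a function of the column and a function of the symbol. A product of two such sums expands into terms that depend on at most two coordinates, so $W$ is a potential; fix a decomposition $W=\alpha+\beta+\gamma$ into a row--column, a row--symbol and a column--symbol part. Choose $K$ with $K/2>\max|\alpha|$ and $K/2>\max|\beta+\gamma|$, and put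
\[
\hat\alpha=\begin{cases}K(\frac12-y),& y\le0,\\ \alpha,& 1\le y\le V,\\ K(y-V-\frac12),& y\ge V+1,\end{cases}\qquad
\hat w=\begin{cases}\hat\alpha+\beta+\gamma,& \text{ordinary symbol},\\ \hat\alpha+K(y-\frac12),& \text{symbol }\ominus,\\ \hat\alpha+K(V+\frac12-y),& \text{symbol }\oplus.\end{cases}
\]
Here $\hat\alpha$ depends only on row and column, and for each of $\ominus,\oplus$ the added term is a function of $t$ plus a function of $u$, so $\hat w$ is a potential on the whole box. Its values are
\[
\begin{array}{c|ccc}
 & y\le0 & 1\le y\le V & y\ge V+1\\ \hline
\text{ordinary} & K(\frac12-y)+\beta+\gamma & W & K(y-V-\frac12)+\beta+\gamma\\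
\ominus & 0 & \alpha+K(y-\frac12) & K(2y-V-1)\\
\oplus & K(V+1-2y) & \alpha+K(V+\frac12-y) & 0
\end{array}
\]
and by the choice of $K$ every entry other than $W$ and the two zeros is positive. With Lemma~\ref{lem:tilt} we conclude that $\hat w\ge0$ and that $\hat E=Z(\hat w)$ consists of the following triples, where always $1\le t\le B$:
\begin{itemize}
\item[(a)] $((t,i),(v-t,j),(v,s))$ with $(i,j,s)\in E_0$ and $1\le v\le V$;
\item[(b)] $((t,1),(v-1-t,j^*),(v,s))$ with $s\ne s^*$ and $2\le v\le V$;
\item[(c)] $((t,2),(v+1-t,j),(v,s^*))$ with $j\ne j^*$ and $1\le v\le V-1$;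
\item[(d)] all triples with symbol $\ominus$ and $y\le0$, and all triples with symbol $\oplus$ and $y\ge V+1$.
\end{itemize}
The ranges of $v$ in (b) and (c) express $1\le y\le V$, and this condition together with $1\le t\le B$ puts $u=y-t$ in $[1-B,V-1]$, so all listed columns exist.

\begin{proposition}\label{prop:box}
The set $\hat E$ is certified, and $\operatorname{ex}(\hat E)\ge BV-B(2b+m+1)-bmV^2$.
\end{proposition}

\begin{proof}
Let $T$ be $\hat E$-admissible. By Lemma~\ref{lem:potential} it is supported on $\hat E$. We remove the types in the order (d), (b), (c), (a).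

\emph{Type (d).} If $y\le0$ or $y\ge V+1$, the line $((t,i),(u,j),\cdot)$ contains exactly one triple of $\hat E$, so $T$ vanishes there.

\emph{Type (b).} Fix a symbol $(v,s)$ with $s\ne s^*$, $v\ge2$, and fix $t_0\in[1,B]$. Triples of $\hat E$ with this symbol have type (a) or (b), since type (c) requires $s^*$. Add the sums of $T$ over the lines $((t,i),\cdot,(v,s))$ with $t\le t_0$, and subtract those over the lines $(\cdot,(u,j),(v,s))$ with $v-u\le t_0$. The total is $0$, and a triple enters with coefficient $\mathbf 1[t\le t_0]-\mathbf 1[v-u\le t_0]$. For type (a), $v-u=t$ and the coefficient is $0$. For type (b), $v-u=t+1$ and the coefficient is $\mathbf 1[t=t_0]$. Exactly one triple of type (b) has this symbol and $t=t_0$, so $T$ vanishes on it.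

\emph{Type (c).} Fix a column $(u,j)$ with $j\ne j^*$, and fix $t_0\in[1,B]$. In this column $T$ is supported on types (a) and (c), since type (b) requires $j^*$ and $T=0$ on type (d). Add the sums over the lines $((t,i),(u,j),\cdot)$ with $t\ge t_0$, and subtract those over the lines $(\cdot,(u,j),(v,s))$ with $v-u\ge t_0$. The coefficient $\mathbf 1[t\ge t_0]-\mathbf 1[v-u\ge t_0]$ is $0$ for type (a), and is $\mathbf 1[t=t_0]$ for type (c), where $v-u=t-1$. At most one triple of type (c) lies in this column with $t=t_0$, so $T$ vanishes on type (c).

\emph{Type (a).} Now $T$ is supported where $v=t+u$. For fixed $(t,v)$ let $T_{t,v}(i,j,s)=T((t,i),(v-t,j),(v,s))$. A line of the large box that meets the block $(t,v-t,v)$ fixes two of the three block indices, so on this line $T$ vanishes outside that block. Hence $T_{t,v}$ has zero line sums. It is supported on $E_0$ and is $\ge-1$, so it is $E_0$-admissible and therefore $0$. Thus $T=0$, and $\hat E$ is certified by $\hat w$.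

\emph{Excess.} Of the $B(B+V-1)$ pairs $(t,u)$, exactly $BV$ have $1\le y\le V$; the other $B(B-1)$ contribute $3b$ triples of type (d) each. Types (b) and (c) have $B(V-1)(m-1)$ and $B(V-1)(b-1)$ triples. So
\[
|\hat E|=BV(bm+3m)+B(V-1)(b+m-2)+3bB(B-1).
\]
With $U=B+V-1$,
\begin{align*}
f(3B,\,bU,\,mV+2)&=3bBU+bU(mV+2)+3B(mV+2)-3B-bU-mV-2\\
&=3bB(B-1)+BV(3b+bm+3m)+bmV(V-1)\\
&\qquad+b(B+V-1)+3B-mV-2 .
\end{align*}
Subtracting,
\[
\operatorname{ex}(\hat E)=BV(m-2b-2)-B(2b+m+1)-bmV^2+(bm-b+m)V+b+2 .
\]
Here $m-2b-2=1$, and the last three terms are positive.
\end{proof}

The term $bmV(V-1)$ in $f$ counts the lines $(\cdot,(u,j),(v,s))$ with $v-u\notin[1,B]$, which meet no copy of $E_0$. It is smaller than the gain $BV$ when $V$ is a small multiple of $B$.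

\begin{proof}[Proof of Theorem~\ref{thm:quadratic}]
Let $n\ge4b^2m$, $B=\lfloor n/(2b)\rfloor$ and $V=\lfloor B/(2bm)\rfloor$. Then $1\le V\le B$ and $bmV^2\le BV/2$. The sides of the box satisfy $3B\le3n/(2b)<n$, $b(B+V-1)\le2bB\le n$ and $mV+2\le n/(4b^2)+2\le n$. Choose $s=\{p<q\}\ne s^*$ and a column $j\in J$ different from $j^*$ and from the three columns $p$, $q$, $p+q$. The line $(\cdot,(0,j),(1,s))$ contains no triple of types (b), (c), (d), and its triples of type (a) have $t=1$, so by Proposition~\ref{prop:gadget} it contains exactly one triple of $\hat E$. Lemma~\ref{lem:cube} and Proposition~\ref{prop:box} give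
\[
\tau(n)\ge3n^2-3n+\tfrac12BV-B(2b+m+1)-3 .
\]
Since $B=n/(2b)+O(1)$ and $V=n/(4b^2m)+O(1)$, the right side is $\big(3+\frac1{16b^3m}\big)n^2-O(n)$. By \eqref{eq:tau} the theorem holds with any $\delta$ such that $0<\delta<1/(16b^3m)$.
\end{proof}

\section{The entropy bound}\label{sec:entropy}

Let $E\subseteq[n]^3$ be rigid and $\rho=|E|/n^2$; we must show $\rho<7.7$. The count of Section~\ref{sec:rigid} cannot bound $|E|$, because it produces integer solutions with uncontrolled values. A pigeonhole argument produces solutions with values in $\{-1,0,1\}$. If two distinct subsets $D_1,D_2\subseteq E$ met every line in the same number of triples, the difference of their indicator functions would be a nonzero $E$-admissible function. So \emph{a subset of $E$ is determined by its $3n^2$ line counts}. This is the only consequence of rigidity that we use.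

Let $e_\ell=|E\cap\ell|$ for a line $\ell$. Each triple lies on three lines, so the average of $e_\ell$ over the $3n^2$ lines is $\rho$. The count on $\ell$ takes at most $e_\ell+1$ values, so $2^{|E|}\le\prod_\ell(e_\ell+1)$, and concavity of the logarithm gives $\rho\le3\log_2(\rho+1)$. This already forces $\rho<11$, since $12^3<2^{11}$ and $\rho-3\log_2(\rho+1)$ is increasing for $\rho\ge11$. For a typical subset the count on $\ell$ stays within about $\sqrt{e_\ell}$ of its mean, and entropy turns this into a better constant.

The entropy of a discrete random variable $X$ is $\mathrm H(X)=-\sum_x\Pr(X=x)\log_2\Pr(X=x)$. It equals $\log_2|\Omega|$ for the uniform distribution on a finite set $\Omega$, it is unchanged when $X$ is replaced by its image under an injective map, and it is subadditive: $\mathrm H(X_1,\dots,X_k)\le\sum_i\mathrm H(X_i)$. The differential entropy of a real random variable $Y$ with density $g$ is $\mathrm h(Y)=-\int g\log_2g$, and the Gaussian maximizes it for given variance: $\mathrm h(Y)\le\frac12\log_2(2\pi e\operatorname{Var}Y)$ \cite[Ch.~8]{CT}.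

\begin{lemma}\label{lem:entropy}
If $X$ is an integer-valued random variable of finite variance, then
\[
\mathrm H(X)\le\tfrac12\log_2\big(2\pi e(\operatorname{Var}X+\tfrac1{12})\big).
\]
\end{lemma}

\begin{proof}
Let $U$ be uniform on $[0,1)$ and independent of $X$. The density of $X+U$ equals $\Pr(X=k)$ on $[k,k+1)$, so $\mathrm h(X+U)=\mathrm H(X)$, and $\operatorname{Var}(X+U)=\operatorname{Var}X+\frac1{12}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\mathcal A$ be a uniformly random subset of $E$. Then $\mathrm H(\mathcal A)=|E|$, and this is also the entropy of the vector of line counts, which determines $\mathcal A$. The count $|\mathcal A\cap\ell|$ is binomial with parameters $e_\ell$ and $\frac12$, so its variance is $e_\ell/4$. Subadditivity, Lemma~\ref{lem:entropy} and Jensen's inequality for the concave logarithm give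
\[
|E|\le\sum_\ell\tfrac12\log_2\Big(2\pi e\Big(\frac{e_\ell}4+\frac1{12}\Big)\Big)\le\frac{3n^2}2\log_2\Big(\frac{\pi e}2\rho+\frac{\pi e}6\Big).
\]
Thus $\rho\le\varphi(\rho)$, where $\varphi(\rho)=\frac32\log_2\big(\frac{\pi e}2\rho+\frac{\pi e}6\big)$. From $\pi e<8.54$ we get $\frac{\pi e}2\cdot7.7+\frac{\pi e}6<34.31<32\cdot1.0722$. Since $\ln(1+x)\le x$, we have $\log_2 34.31<5+0.0722/\ln2<5.105$, and so $\varphi(7.7)<1.5\cdot5.105<7.7$. Moreover $\varphi'(\rho)=\frac3{2\ln2}\cdot\frac1{\rho+1/3}<1$ for $\rho\ge7.7$. Hence $\varphi(\rho)<\rho$ for all $\rho\ge7.7$, which forces $\rho<7.7$. Therefore $\tau(n)<7.7n^2$, and \eqref{eq:tau} completes the proof.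
\end{proof}

The bound of Theorem~\ref{thm:lower} exceeds the lower bound in \eqref{eq:known} exactly when $n^2/2>6.7n+1$, that is, for $n\ge14$.

\begin{thebibliography}{9}

\bibitem{CT} Cover and Thomas, \emph{Elements of Information Theory}.

\bibitem{CS} \emph{Critical Sets of Full Latin squares}, \texttt{https://core.ac.uk/download/44290752.pdf}.

\end{thebibliography}
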